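# Prime values of $pq+pr+qr$ at prime arguments

Throughout, $p,q,r$ are primes, and $\ell$ is also a prime. We write $e(t)=e^{2\pi i t}$, $\|t\|$ is the distance from $t$ to the nearest integer, $\tau$ is the divisor function, $\varphi$ is Euler's function, $\mu$ is the Möbius function. We put $\lambda(n)=\log n$ if $n$ is prime and $\lambda(n)=0$ otherwise.

## Local densities and the count they predict

The following conjecture appears in the "List of Works Citing The Encyclopedia of Integer Sequences", http://plouffe.fr/simon/articles/Citations/EIS%20citations%201.pdf: there are infinitely many triples $p,q,r$ of primes such that $pq+pr+qr$ is prime.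

The first guess is "yes". Let us test it. The triple $(2,2,2)$ gives $12$ and $(2,2,3)$ gives $16$, but $(2,3,5)$ gives $31$ and $(2,3,7)$ gives $41$, both prime. Now take three distinct primes from $\{3,5,7,11,13\}$. The ten triples give
$$71,\ 103,\ 119,\ 131,\ 151,\ 215,\ 167,\ 191,\ 263,\ 311,$$
and only $119=7\cdot17$ (from $3,5,13$) and $215=5\cdot 43$ (from $3,11,13$) are composite. One feature to keep in mind for later: the four values that come from primes larger than $3$, namely $167,191,263,311$, are all $\equiv 11\pmod{12}$.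

The guess can be made quantitative, and it costs nothing to do it for a general form
$$f(x,y,z)=axy+bxz+cyz,$$
with fixed positive integers $a,b,c$. A number near $n$ is prime "with probability $1/\log n$", so if each prime is weighted by its logarithm, the weighted number of prime triples in a box with $f$ prime should be the volume of the box, corrected at each $\ell$ by
$$\delta_\ell=\frac{\text{proportion of unit triples mod }\ell\text{ with }f\not\equiv0}{1-1/\ell}.$$
Suppose that exactly $k$ of $a,b,c$ are divisible by $\ell$. We compute $\delta_\ell$ by hand.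

If $k=0$, divide $axy+bxz+cyz\equiv0$ by $xyz$: with inverses $x',y',z'$ the equation is $cx'+by'+az'\equiv0$. There are $(\ell-1)(\ell-2)$ unit pairs $(x',y')$ with $cx'+by'\not\equiv0$, each with exactly one unit $z'$. So
$$\delta_\ell=\Big(1-\frac{\ell-2}{(\ell-1)^2}\Big)\frac{\ell}{\ell-1}=\frac{\ell^3-3\ell^2+3\ell}{(\ell-1)^3}=1+\frac1{(\ell-1)^3}.$$
If $k=1$, say $\ell\mid a$, then $f\equiv z(bx+cy)$ vanishes for a proportion $1/(\ell-1)$ of the triples, and $\delta_\ell=\frac{\ell(\ell-2)}{(\ell-1)^2}=1-(\ell-1)^{-2}$. If $k=2$, $f$ is a unit times a product of two units, and $\delta_\ell=\frac{\ell}{\ell-1}=1+(\ell-1)^{-1}$. If $k=3$, $\delta_\ell=0$.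

For $a=b=c=1$ we get $\delta_2=2$ and $\delta_3=9/8$ (among the $8$ unit triples mod $3$ only the two constant ones have $f\equiv 0$), and $\prod_\ell\delta_\ell>2$. In contrast, for $f=xy+xz+2yz$ we have $\delta_2=0$: on odd triples $f$ is even. This form does take prime values at primes, for example $f(3,2,5)=6+15+20=41$, but only when one of the three primes is $2$.

To write $\prod\delta_\ell$ as a series we use a classical notation.

**Definition (Ramanujan sum).** $c_d(n)=\sum^*_{v\bmod d}e(vn/d)$, where $*$ restricts to reduced residues.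

It is multiplicative in $d$; $c_\ell(n)=\ell-1$ if $\ell\mid n$ and $-1$ otherwise; $c_d(vn)=c_d(n)$ for $(v,d)=1$; $c_d(v)=\mu(d)$ for $(v,d)=1$; and $|c_d(n)|=\varphi((d,n))$ for squarefree $d$. For example $c_6(n)=c_2(n)c_3(n)$ equals $1,-1,-2,2$ for $n=1,2,3,6$. Put
$$\mathfrak S=\mathfrak S(a,b,c)=\sum_{d\ge1}\frac{\mu(d)c_d(a)c_d(b)c_d(c)}{\varphi(d)^3}=\prod_\ell\Big(1-\frac{c_\ell(a)c_\ell(b)c_\ell(c)}{(\ell-1)^3}\Big).$$
The series converges absolutely because $|c_d(a)c_d(b)c_d(c)|\le abc$ for squarefree $d$. The factor at $\ell$ is $1+(\ell-1)^{-3}$, $1-(\ell-1)^{-2}$, $1+(\ell-1)^{-1}$, $0$ for $k=0,1,2,3$, which is exactly $\delta_\ell$. For $\ell\ge3$ it vanishes only if $k=3$; for $\ell=2$ it vanishes if $k\in\{1,3\}$. Since all but finitely many factors are $1+(\ell-1)^{-3}$, we conclude: $\mathfrak S>0$ if and only if $\gcd(a,b,c)=1$ and $a+b+c$ is odd; otherwise $\mathfrak S=0$.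

## An asymptotic formula, a classification, and primes $\equiv11\pmod{12}$

**Theorem 1.** For every $A>0$ there is $B_0$ such that for every fixed $B\ge B_0$, with $L=\log R$ and $M=RL^{-B}$, as $R\to\infty$,
$$\sum_{M<p,q\le 2M}\ \sum_{R<r\le 2R}\lambda(p)\lambda(q)\lambda(r)\lambda\big(f(p,q,r)\big)=\big(\mathfrak S+O(L^{-A})\big)M^2R .$$

**Corollary.** There are infinitely many triples of primes with $pq+pr+qr$ prime. Indeed there are $\gg N^3(\log N)^{-C}$ such triples with $p,q,r\le N$, for some constant $C$ and all large $N$. For large $R$, in the triples that Theorem 1 counts for $a=b=c=1$, the primes $p,q,r$ are distinct.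

**Theorem 2.** The set of prime triples $(p,q,r)$ with $apq+bpr+cqr$ prime is Zariski dense in $\mathbb A^3$ if and only if $\gcd(a,b,c)=1$ and $a+b+c$ is odd.

Zariski dense means that no nonzero polynomial in three variables vanishes on the whole set. A set of triples $(p,2,r)$, for instance, is not dense, because $y-2$ vanishes on it.

**Theorem 3.** If $p,q,r>3$ are primes and $P=pq+pr+qr$ is prime, then $P\equiv 11\pmod{12}$. Conversely, for every $A>0$ all but $O_A(x(\log x)^{-A})$ primes $P\le x$ with $P\equiv11\pmod{12}$ are of the form $pq+pr+qr$ with $p,q,r$ prime.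

"All" would be false in the converse: $P=11$ is smaller than $12=\min(pq+pr+qr)$. So the guess was right, and in the range $p,q\asymp M$, $r\asymp R$ even the predicted constant is right.

We use the following known theorems, with $\theta(y;k,u)=\sum_{n\le y,\ n\equiv u\,(k)}\lambda(n)$.

* **(SW)** Siegel–Walfisz: for fixed $C,A$, $\theta(y;k,u)=y/\varphi(k)+O(x(\log x)^{-A})$ uniformly for $y\le x$, $k\le(\log x)^C$, $(u,k)=1$.
* **(V)** If $|\alpha-s/k|\le k^{-2}$ with $(s,k)=1$, then $\sum_{n\le x}\Lambda(n)e(n\alpha)\ll (xk^{-1/2}+x^{4/5}+x^{1/2}k^{1/2})\log^4x$, where $\Lambda$ is von Mangoldt's function (Vinogradov–Vaughan; Davenport, *Multiplicative Number Theory*, Ch. 25).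
* **(BV)** Bombieri–Vinogradov: for every $A_1$ there is $B'$ with $\sum_{k\le x^{1/2}(\log x)^{-B'}}\max_{y\le x}\max_{(u,k)=1}|\theta(y;k,u)-y/\varphi(k)|\ll x(\log x)^{-A_1}$.
* For Theorem 3 only: the large sieve inequality in dual form, which says that for points $\alpha_j$ that are $\delta$-spaced mod $1$ and complex $b_j$, a sum over $N$ consecutive integers satisfies $\sum_n|\sum_jb_je(n\alpha_j)|^2\ll(N+\delta^{-1})\sum_j|b_j|^2$; Pólya–Vinogradov, $\sum_{n\le w}\chi(n)\ll P^{1/2}\log P$ for a nonprincipal character mod a prime $P$; and Landau–Page: there is $c_0>0$ such that for all $z\ge2$ at most one real primitive character of conductor $\le z$ has an $L$-function with a real zero $>1-c_0/\log z$.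

Nothing is conditional. Implied constants may depend on $a,b,c$ and on fixed exponents $A,B,C,D,\dots$, and $R$ is always sufficiently large. We also use freely $\sum_{n\le y}\tau(n)\ll y\log y$, $\sum_{n\le y}\tau(n)^2\ll y\log^3y$ and $\sum_{d\le Q}1/\varphi(d)\ll \log Q$ for $y,Q\ge2$.

## Freezing two primes, and what blocks it

Fix $p$ and $q$, and write $n=apq$, $m=bp+cq$. Then $f(p,q,r)=n+mr$, and we want $r$ and $n+mr$ to be prime together. With $a=b=c=1$, $p=2$, $q=3$ this is the pair $r,\ 5r+6$, which is of twin-prime shape: $r=5,7,11,13,19$ work ($31,41,61,71,101$), $r=17$ does not ($91$). Nothing in our list of theorems settles such a pair.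

There are two halves of the problem that we can do. If $r$ ran over all integers, then $\sum_{z}\lambda(n+mz)$ counts primes in a progression mod $m$ up to about $MR$, and since $m\asymp M$, (BV) handles this on average over $m$ as soon as $M$ is below $(MR)^{1/2}$ by a power of $\log$. This survives if $\lambda(r)$ is replaced by a function of $r$ that is a short combination of functions periodic with small period. So we split $\lambda=$ (periodic model) $+E$, and have to show that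
$$\sum_{p,q}\lambda(p)\lambda(q)\sum_zE(z)\,\lambda(n+mz)\tag{1}$$
is small. For fixed $p,q$ the obvious move is Cauchy–Schwarz in $z$, to get rid of the unknown $\lambda(n+mz)$. It stops right there: it leaves $\sum_zE(z)^2$, and this diagonal sum is not small. At a prime $z$ we have $E(z)=\log z-{}$(something much smaller), so $\sum_zE(z)^2\gg R\log R$, and the outcome is no better than the trivial bound. After Cauchy–Schwarz there is nothing left that could cancel.

What gets us past this is to sum over $p,q$ *first* and apply Cauchy–Schwarz over the value $N=f(p,q,z)$: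
$$\Big|\sum_N\lambda(N)\rho_E(N)\Big|^2\le\sum_N\lambda(N)^2\cdot\sum_N\rho_E(N)^2,\qquad \rho_E(N)=\sum_{f(p,q,z)=N}\lambda(p)\lambda(q)E(z).$$
There are about $M^2R$ triples and about $MR$ values $N$, so each $N$ has about $M$ representations, and the diagonal is only a fraction $1/M$ of the second moment. The off-diagonal part can now cancel. It is governed by $mz-m'z'=k$, which is *linear* in $z,z'$, and a second Cauchy–Schwarz, in $(m,m',k)$, discards the primes $p,q$ altogether. What remains is a fourth-order correlation of $E$, and it is controlled by the $L^2$-norm of $\sum_zE(z)e(z\alpha)$ on arcs of length $\asymp1/M$. If $M=RL^{-B}$, such arcs are only a power of $\log$ longer than $1/R$, and there $E$ is small, because the model carries the correct major arcs. Now let us do this.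

## The model $\Lambda_Q$ and the size of $\lambda-\Lambda_Q$ on short arcs

Let $B,D\ge1$ be fixed, $L=\log R$, $M=RL^{-B}$, $Q=L^D$, and
$$\Lambda_Q(n)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}c_d(n),\qquad E(n)=(\lambda(n)-\Lambda_Q(n))\mathbf 1_{R<n\le2R}.$$
For example $\Lambda_2(n)=1-c_2(n)$ is $2$ for odd and $0$ for even $n$; $\Lambda_3=\Lambda_2-\frac12c_3$ takes the values $\frac52$ on $n$ prime to $6$, and $1,\frac12,-1$ on the other classes ($1$ for odd multiples of $3$, $\frac12$ for even non-multiples of $3$, $-1$ for multiples of $6$). So $\Lambda_Q$ need not be nonnegative; what matters is its Fourier transform. At a prime $n>Q$ it equals $\sum_{d\le Q}\mu(d)^2/\varphi(d)\ll\log L$, as claimed above. Put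
$$\widehat E(\alpha)=\sum_nE(n)e(n\alpha),\qquad U(\beta)=\sum_{R<n\le 2R}e(n\beta),\qquad |U(\beta)|\le\min\Big(R+1,\frac1{2\|\beta\|}\Big).$$

**Lemma 1.** (i) For every interval $\mathcal I$ with $R^{1/2}\le|\mathcal I|\le R$ we have $\sum_{n\in\mathcal I}E(n)^2\ll|\mathcal I|L^2$; also $\sum_nE(n)^2\ll RL^2$. (ii) For fixed $c_1>0$ and all real $\alpha$, $\int_{|\omega|\le c_1/M}|\widehat E(\alpha+\omega)|^2d\omega\ll RL^{-D}$.

**Proof of (i).** The purpose of (i) is a crude bound without loss in $|\mathcal I|$. Only $\mathcal I\cap(R,2R]$ matters, and $E^2\le2\lambda^2+2\Lambda_Q^2$ there. The part with $\lambda(n)^2\ll L^2$ is clear. Expand $\Lambda_Q(n)^2$ over pairs of reduced fractions $v/d,v'/d'$ with weights $\mu(d)\mu(d')/(\varphi(d)\varphi(d'))$. Equal fractions contribute $\ll|\mathcal I|\sum_{d\le Q}\varphi(d)/\varphi(d)^2\ll|\mathcal I|L$. Distinct fractions differ mod $1$ by at least $Q^{-2}$, so their sum over $n$ is $\ll Q^2$, and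 the total weight is at most $(\sum_{d\le Q}1)^2\le Q^2$; altogether $\ll Q^4=L^{4D}\ll R^{1/2}$. The second claim is the case $\mathcal I=(R,2R]$.

**Proof of (ii).** Put $D_1=B+D+8$, $Q_1=L^{D_1}$ and $E=E_1+E_2$ with
$$E_1=(\lambda-\Lambda_{Q_1})\mathbf 1_{(R,2R]},\qquad E_2=(\Lambda_{Q_1}-\Lambda_Q)\mathbf 1_{(R,2R]}.$$
$E_1$ uses a much finer model and will be small in sup norm; $E_2$ consists of explicit peaks with denominators $d>Q$.

**Step 1: a sup bound for $\widehat E_1$.** We claim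
$$\sup_\gamma|\widehat E_1(\gamma)|\ll RL^{4-D_1/2}.\tag{2}$$
Let $T=RQ_1^{-2}$. By Dirichlet, $\gamma=s/k+\beta$ with $k\le T$, $(s,k)=1$, $|\beta|\le1/(kT)$. The transform of the model is
$$\sum_{R<n\le2R}\Lambda_{Q_1}(n)e(n\gamma)=\sum_{d\le Q_1}\frac{\mu(d)}{\varphi(d)}\sum^*_{v\bmod d}U(\gamma+v/d).$$
At most one fraction $v/d$ with $d\le Q_1$ has $\|\gamma+v/d\|<\frac1{2Q_1^2}$, since two such would differ by less than $Q_1^{-2}$ mod $1$. For all others $|U|\le Q_1^2$, so together they contribute at most $\sum_{d\le Q_1}Q_1^2\le Q_1^3$.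

*Case $k>Q_1$.* As $|\beta|\le1/(kT)\le k^{-2}$, we may apply (V) at $x=R$ and $x=2R$. Prime powers contribute $\ll R^{1/2}$ and $Q_1<k\le RQ_1^{-2}$, so the $\lambda$-part is $\ll R(Q_1^{-1/2}+R^{-1/5}+Q_1^{-1})L^4+R^{1/2}\ll RL^{4-D_1/2}$. If there is an exceptional fraction $v/d$ in the model, then $d\le Q_1<k$, so $-v/d\not\equiv s/k$ and
$$\|\gamma+v/d\|\ge\frac1{kd}-\frac1{kT}\ge\frac1{2kd},$$
because $T\ge2Q_1\ge2d$. It contributes at most $kd/\varphi(d)\ll TL=RQ_1^{-2}L$. This proves (2) in this case.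

*Case $k\le Q_1$.* Primes $n>R$ are coprime to $k$, so splitting into classes mod $k$ and using (SW) gives, for $R\le t\le2R$,
$$\sum_{R<n\le t}\lambda(n)e(sn/k)=\frac{\mu(k)}{\varphi(k)}(t-R)+\Psi(t),\qquad\Psi(t)\ll Q_1RL^{-4D_1},$$
as $\sum^*_{u\bmod k}e(su/k)=\mu(k)$. Here $R|\beta|\le R/T=Q_1^2$. Integrating $e(t\beta)$ against this, the error is $e(2R\beta)\Psi(2R)-2\pi i\beta\int_R^{2R}\Psi(t)e(t\beta)dt\ll Q_1^3RL^{-4D_1}$, and $\int_R^{2R}e(t\beta)dt=U(\beta)+O(1+R|\beta|)$. So the $\lambda$-part is $\frac{\mu(k)}{\varphi(k)}U(\beta)+O(Q_1^3RL^{-4D_1}+Q_1^2)$. In the model, the fraction $v/d\equiv-s/k$ (so $d=k$) gives exactly $\frac{\mu(k)}{\varphi(k)}U(\beta)$. For all others $\|\gamma+v/d\|\ge Q_1^{-2}-1/T=Q_1^{-2}-Q_1^2/R\ge\frac1{2Q_1^2}$, and they contribute $\ll Q_1^3$. The main terms cancel, and $\widehat E_1(\gamma)\ll RL^{-D_1}$. This proves (2).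

Integrating (2) over $|\omega|\le c_1/M$ gives
$$\int_{|\omega|\le c_1/M}|\widehat E_1(\alpha+\omega)|^2d\omega\ll M^{-1}R^2L^{8-D_1}=RL^{B+8-D_1}=RL^{-D}.$$
Here we used that $M$ is smaller than $R$ by no more than a fixed power of $L$.

**Step 2: the peaks of $\widehat E_2$.** The purpose is to see that a short arc meets at most one peak, and that this peak is low. We have $2c_1/M<1/(4Q_1^2)$. If two distinct fractions with denominators $\le Q_1$ each came within $1/(4Q_1^2)$ of $-(\alpha+\omega)$ mod $1$ for some $|\omega|\le c_1/M$ (possibly different $\omega$), they would differ by less than $Q_1^{-2}$. So there is at most one such fraction $v_0/d_0$. For the others $|U|\le2Q_1^2$. Hence for all these $\omega$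
$$|\widehat E_2(\alpha+\omega)|\le\varphi(d_0)^{-1}|U(\alpha+\omega+v_0/d_0)|+2Q_1^3,$$
where the first term is present only if $d_0>Q$. Since $\int_0^1|U|^2\le R+1$ and $\varphi(d_0)^2\ge d_0/2>L^D/2$, the integral of $|\widehat E_2|^2$ is $\ll RL^{-D}+Q_1^6/M\ll RL^{-D}$. $\square$

## The second moment of $\rho_E$

Let $\rho_E(n)=\sum\lambda(p)\lambda(q)E(z)$ over $p,q\in(M,2M]$, $z\in\mathbb Z$ with $f(p,q,z)=n$. Apart from powers of $L$ the trivial size of $\sum\rho_E^2$ is $M^2\cdot MR$. The next result beats this by any power of $L$.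

**Proposition 2.** $\displaystyle V:=\sum_n\rho_E(n)^2\ll M^3R\,L^{9}\big(L^{-B/2}+L^{-D/4}\big).$

**Proof.** Put $m=bp+cq$ and $m'=bp'+cq'$. Then $f(p,q,z)=f(p',q',z')$ if and only if $mz-m'z'=k$ with $k=a(p'q'-pq)$, and $|k|\le3aM^2$. Hence
$$V=\sum_{m,m',k}\nu(m,m',k)\,I_{m,m'}(k),\qquad I_{m,m'}(k)=\sum_{mz-m'z'=k}E(z)E(z'),$$
$$\nu(m,m',k)=\sum_{\substack{bp+cq=m,\ bp'+cq'=m'\\ a(p'q'-pq)=k}}\lambda(p)\lambda(q)\lambda(p')\lambda(q').$$
By Cauchy–Schwarz
$$V^2\le\Big(\sum\nu^2\Big)W,\qquad W=\sum_{m,m'\in\mathcal J}\ \sum_{|k|\le3aM^2}I_{m,m'}(k)^2,\tag{3}$$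
where $\mathcal J=((b+c)M,2(b+c)M]\cap\mathbb Z$.

**Step 1: $\sum\nu^2\ll M^4L^{11}$.** This step removes the primes $p,q$; we may even forget that they are prime. Bounding the eight weights by $\ll L$ each, $\sum\nu^2$ is $\ll L^8$ times the number of integers $p_i,q_i,p_i',q_i'\in(M,2M]$ ($i=1,2$) with
$$bp_1+cq_1=bp_2+cq_2,\quad bp'_1+cq'_1=bp'_2+cq'_2,\quad p_1q_1-p_2q_2=p_1'q_1'-p_2'q_2'.$$
Write $b=g_0b'$, $c=g_0c'$ with $(b',c')=1$. The first equation says $p_2=p_1+c'h$, $q_2=q_1-b'h$ with $h\in\mathbb Z$, and then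
$$p_1q_1-p_2q_2=hu,\qquad u=b'p_1-c'q_1+b'c'h.$$
Here $|h|,|u|\ll M$, and given $(h,u)$ there are $\ll M$ pairs $(p_1,q_1)$, because $p_1$ determines $q_1$. The same holds for the primed variables. So the number is
$$\ll M^2\,\#\{hu=h'u':|h|,|u|,|h'|,|u'|\ll M\}\ll M^2\Big(M^2+\sum_{n\ll M^2}\tau(n)^2\Big)\ll M^4L^3,$$
where the first $M^2$ accounts for $hu=h'u'=0$.

**Step 2: from $W$ to correlations of $E$.** We want to replace the sharp range of $k$ by a smooth weight and then open the square. Let $H=6aM^2$ and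
$$w(k)=\int_{-1}^1(1-|\xi|)e(\xi k/H)\,d\xi=\Big(\frac{\sin(\pi k/H)}{\pi k/H}\Big)^2\ge0 .$$
For $|k|\le H/2=3aM^2$ we have $w(k)\ge4/\pi^2$, so $W\ll\sum_{m,m'}\sum_kw(k)I_{m,m'}(k)^2$. Let $g=(m,m')$, $m=gs$, $m'=gs'$. If $mz_1-m'z_1'=mz_2-m'z_2'$, then $s(z_2-z_1)=s'(z_2'-z_1')$ with $(s,s')=1$, so $z_2=z_1+s't$, $z_2'=z_1'+st$ with $t\in\mathbb Z$. Insert the integral for $w(mz_1-m'z_1')$. With $Z_h(\omega)=\sum_zE(z)E(z+h)e(z\omega)$ we get
$$\sum_kw(k)I_{m,m'}(k)^2=\sum_{t\in\mathbb Z}\int_{-1}^1(1-|\xi|)\,Z_{s't}\Big(\frac{\xi m}H\Big)\overline{Z_{st}\Big(\frac{\xi m'}H\Big)}\,d\xi .$$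
Use $|xy|\le\frac12(|x|^2+|y|^2)$ and substitute $\omega=\xi m/H$, respectively $\omega=\xi m'/H$. We have $H/m,H/m'\ll M$, and $m/H,m'/H\le c_1/M$ with $c_1=(b+c)/(3a)$. Interchanging $m$ and $m'$ interchanges $s$ and $s'$, so both halves give the same and
$$W\ll M\sum_{m,m'\in\mathcal J}\ \sum_{t\in\mathbb Z}G_{s't},\qquad G_h=\int_{|\omega|\le c_1/M}|Z_h(\omega)|^2d\omega .\tag{4}$$

**Step 3: two bounds for $G_h$.** The first is individual and saves nothing; the second is on average over $h$ and carries all the saving.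

(a) *$G_h\ll RL^4$ for every $h$.* Let $K=M/(2c_1)$. On $|\omega|\le c_1/M=1/(2K)$ we have $(\frac{\sin\pi K\omega}{\pi K\omega})^2\ge4/\pi^2$, and $\int_{\mathbb R}(\frac{\sin\pi K\omega}{\pi K\omega})^2e(j\omega)d\omega=\frac1K\max(0,1-\frac{|j|}K)$. Hence
$$G_h\ll\frac1M\sum_z|E(z)E(z+h)|\sum_{|z'-z|\le K}|E(z')E(z'+h)|\ll\frac1M\cdot RL^2\cdot ML^2,$$
by Cauchy–Schwarz in both sums and Lemma 1(i); the inner interval has length $2K=M/c_1$, up to a constant factor covered by $O(1)$ admissible intervals.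

(b) *$\sum_hG_h\ll R^2L^{2-D}$.* Writing $z+h$ as a new variable, $\sum_hZ_h(\omega)e(h\alpha)=\widehat E(\alpha)\widehat E(\omega-\alpha)$. By Parseval in $\alpha$, and since $|\widehat E(\omega-\alpha)|=|\widehat E(\alpha-\omega)|$ ($E$ is real),
$$\sum_hG_h=\int_0^1|\widehat E(\alpha)|^2\int_{|\omega|\le c_1/M}|\widehat E(\alpha-\omega)|^2d\omega\,d\alpha\ll RL^2\cdot RL^{-D},$$
by Lemma 1(i) (with $\int_0^1|\widehat E|^2=\sum E^2$) and Lemma 1(ii).

**Step 4: summing over $m,m',t$.** The terms $t=0$ contribute to $W$ at most $\ll M\cdot M^2\cdot G_0\ll M^3RL^4$. For $t\ne0$ group by $g$. For given $g$ there are $\ll M/g$ values of $s$, and each $h=s't$ arises from at most $\tau(|h|)$ pairs $(s',t)$. Also $G_h=0$ for $|h|\ge R$. So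
$$\sum_{m,m'}\sum_{t\ne0}G_{s't}\ll\sum_{g\ll M}\frac Mg\sum_{0<|h|<R}\tau(|h|)G_h\ll ML\Big(\sum_{0<|h|<R}\tau(|h|)^2G_h\Big)^{1/2}\Big(\sum_hG_h\Big)^{1/2}.$$
By (a) the first bracket is $\ll RL^4\cdot RL^3$, by (b) the second is $\ll R^2L^{2-D}$; the product is $\ll MR^2L^{11/2-D/2}$. Therefore
$$W\ll M^3RL^4+M^2R^2L^{11/2-D/2}\ll M^2R^2\big(L^{4-B}+L^{6-D/2}\big),$$
and (3) with Step 1 gives $V\ll M^2L^{11/2}W^{1/2}\ll M^3RL^9(L^{-B/2}+L^{-D/4})$. $\square$

Note that the $t=0$ terms are the reason for taking $M$ smaller than $R$ by a power of $L$.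

## The asymptotic formula: Bombieri–Vinogradov for the model part

**Proof of Theorem 1.** Choose successively $D=8A+40$, $A_1=A+2D+2$, $B'=B'(A_1)$ from (BV), and let $B\ge\max(4A+20,\,2D+2B'+2)$ be arbitrary but fixed. All values of $f$ in question are $\le x:=C_0MR$ for a suitable constant $C_0$. On $(R,2R]$ write $\lambda(r)=E(r)+\Lambda_Q(r)$, where $r$ becomes an integer variable $z$; the sum in Theorem 1 becomes $\mathcal T_E+\mathcal T_0$.

**Step 1: $\mathcal T_E$ is negligible.** By Cauchy–Schwarz, $\sum_{n\le x}\lambda(n)^2\ll MRL$ and Proposition 2,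
$$\mathcal T_E=\sum_{n\le x}\lambda(n)\rho_E(n)\ll(MRL\cdot V)^{1/2}\ll M^2RL^5\big(L^{-B/4}+L^{-D/8}\big)\ll M^2RL^{-A}.$$

**Step 2: reducing $\mathcal T_0$ to a local sum.** Here (BV) enters. Fix $p,q\in(M,2M]$ and put $n=apq$, $m=bp+cq$. Sorting $z$ by its class $u$ mod $d$,
$$\sum_{R<z\le2R}\Lambda_Q(z)\lambda(n+zm)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\sum_{u\bmod d}c_d(u)\sum_{\substack{n+Rm<N\le n+2Rm\\N\equiv n+um\ (dm)}}\lambda(N).$$
If $(n+um,dm)>1$, the inner sum is $0$: a prime $N$ in it would divide $dm$, but $N>Rm>dm$. Otherwise it equals $Rm/\varphi(dm)+O(\Delta(dm))$ with $\Delta(k)=\max_{y\le x}\max_{(u,k)=1}|\theta(y;k,u)-y/\varphi(k)|$. Now $\sum_{u\bmod d}|c_d(u)|\le d\varphi(d)$, each $m$ comes from $\ll M$ pairs $(p,q)$, and each $k=dm$ from at most $Q$ pairs $(d,m)$. So the errors contribute to $\mathcal T_0$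
$$\ll L^2\cdot M\cdot Q\cdot Q\sum_{k\ll QM}\Delta(k)\ll L^{2+2D}M\cdot MR\,L^{-A_1}=M^2RL^{-A}.$$
(BV) is applicable because $x^{1/2}\asymp ML^{B/2}$ and $B/2\ge D+B'+1$. Hence
$$\mathcal T_0=R\sum_{p,q}\lambda(p)\lambda(q)\mathcal H(p,q)+O(M^2RL^{-A}),\quad
\mathcal H(p,q)=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\frac m{\varphi(dm)}\sum_{\substack{u\bmod d\\(n+um,dm)=1}}c_d(u).$$

**Step 3: evaluating $\mathcal H$.** We want to recognize $\mathcal H(p,q)$ as a function of $m$ alone. If $(n,m)>1$, this gcd divides $n+um$ and $dm$, so $\mathcal H=0$. If $p\ne q$, then $p,q\nmid m$, since $p,q>M>\max(b,c)$; so $(n,m)=1$ if and only if $(a,m)=1$. If $p=q$, then $p\mid(n,m)$ and $\mathcal H=0$.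

Let $(n,m)=1$. Then $(n+um,dm)=1$ if and only if $(n+um,d)=1$, and for squarefree $d$ the $u$-sum is $\prod_{\ell\mid d}s_\ell$ with $s_\ell=\sum_{u\bmod\ell,\ \ell\nmid n+um}c_\ell(u)$. Recall $\sum_{u\bmod\ell}c_\ell(u)=0$. If $\ell\mid m$, then $\ell\nmid n$, no $u$ is excluded, and $s_\ell=0$. If $\ell\nmid m$, exactly $u\equiv-n\overline m$ is excluded, and $s_\ell=-c_\ell(-n\overline m)$, which is $1$ if $\ell\nmid n$ and $1-\ell$ if $\ell\mid n$. For $\ell\le Q<M$ we have $\ell\mid n$ if and only if $\ell\mid a$. Hence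
$$\mathcal H=\frac m{\varphi(m)}\sum_{\substack{d\le Q\\(d,m)=1}}\frac{\mu(d)}{\varphi(d)^2}\prod_{\ell\mid d,\ \ell\mid a}(1-\ell)=h(m)+O(L^{1-D/2}),\tag{5}$$
where
$$h(m)=\prod_\ell\big(1+\eta(\ell)c_\ell(m)\big),\qquad\eta(d)=\frac{\mu(d)c_d(a)}{\varphi(d)^2}.$$
For the error in (5): the product over $\ell$ is at most $a$ in absolute value, $m/\varphi(m)\ll L$, and $\sum_{d>Q}\mu^2(d)\varphi(d)^{-2}\le Q^{-1/2}\sum_d\mu^2(d)d^{1/2}\varphi(d)^{-2}\ll Q^{-1/2}$. For the main term compare Euler factors of the completed sum, including $m/\varphi(m)=\prod_{\ell\mid m}\frac{\ell}{\ell-1}$, with those of $h$.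

* $\ell\mid m$, $\ell\nmid a$: both are $1+\frac1{\ell-1}=\frac\ell{\ell-1}$.
* $\ell\nmid am$: both are $1-\frac1{(\ell-1)^2}$.
* $\ell\mid a$, $\ell\nmid m$: both are $1+\frac1{\ell-1}$.

If $\ell\mid(a,m)$, the factor of $h$ is $1-\frac{\ell-1}{\ell-1}=0$, so $h(m)=0=\mathcal H$ when $(a,m)>1$ and $p\ne q$. Thus $\mathcal H=h(m)+O(L^{1-D/2})$ for all $p\neq q$. Since $h(m)\ll L$ and $\mathcal H=0$ for $p=q$, the terms $p=q$ are negligible, and
$$\mathcal T_0=R\sum_{p,q}\lambda(p)\lambda(q)h(bp+cq)+O(M^2RL^{-A}).\tag{6}$$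
For $a=b=c=1$ we could stop here if we only wanted infinitely many triples: $m=p+q$ is even, so $h(m)\ge2\prod_{\ell>2}(1-(\ell-1)^{-2})>0$ and $\mathcal T_0\gg M^2R$.

**Step 4: averaging $h$.** The purpose is to turn the average of $h$ into $\mathfrak S$. We have $h(m)=\sum_d\eta(d)c_d(m)$, absolutely convergent, with $|\eta(d)|\le a\varphi(d)^{-2}$ and $|c_d(m)|=\varphi((d,m))$ for squarefree $d$. Inserting $(d/Q)^{1/2}\ge1$,
$$\sum_{d>Q}|\eta(d)c_d(m)|\le\frac a{Q^{1/2}}\prod_{\ell\nmid m}\Big(1+\frac{\ell^{1/2}}{(\ell-1)^2}\Big)\prod_{\ell\mid m}\Big(1+\frac{\ell^{1/2}}{\ell-1}\Big)\ll Q^{-1/2}\tau(m),$$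
as $\ell^{1/2}\le\ell-1$ for $\ell\ge3$. Summed over $p,q$ this gives $\ll L^2Q^{-1/2}M\sum_{m\ll M}\tau(m)\ll M^2L^{3-D/2}\ll M^2L^{-A}$.

For $d\le Q$ and $(v,d)=1$, (SW) in the reduced classes mod $d$ (primes $>M>d$ are coprime to $d$) gives
$$\sum_{M<p\le2M}\lambda(p)e(vbp/d)=M\frac{c_d(b)}{\varphi(d)}+O(dML^{-A_2})$$
for any fixed $A_2$, and the same with $c$. Multiplying and summing over $v$, with $A_2>D$,
$$\sum_{p,q}\lambda(p)\lambda(q)c_d(bp+cq)=\sum^*_{v\bmod d}\sum_p\lambda(p)e\Big(\frac{vbp}d\Big)\sum_q\lambda(q)e\Big(\frac{vcq}d\Big)=M^2\frac{c_d(b)c_d(c)}{\varphi(d)}+O(M^2d^2L^{-A_2}).$$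
Multiply by $\eta(d)$ and sum over $d\le Q$. With $A_2$ large,
$$\sum_{p,q}\lambda(p)\lambda(q)h(bp+cq)=M^2\sum_{d\le Q}\frac{\mu(d)c_d(a)c_d(b)c_d(c)}{\varphi(d)^3}+O(M^2L^{-A})=M^2\mathfrak S+O(M^2L^{-A}),$$
since $|c_d(a)c_d(b)c_d(c)|\le abc$ for squarefree $d$ and $\sum_{d>Q}\mu^2(d)\varphi(d)^{-3}\le Q^{-1}\sum_d\mu^2(d)d\,\varphi(d)^{-3}\ll Q^{-1}$. With (6) and Step 1 this proves Theorem 1. $\blacksquare$

## Counting triples, and Zariski density

Let $\mathfrak S>0$, and use Theorem 1 with $A=1$ and a fixed admissible $B$. The sum there is $\gg M^2R=R^3L^{-2B}$, and each summand is $\ll L^4$. So there are $\gg R^3L^{-2B-4}$ triples with $p,q\le2M$, $r\le2R$. With $N=2R$ this gives $\gg N^3(\log N)^{-C}$ triples in $[1,N]^3$ for all large $N$.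

**Proof of the Corollary.** For $a=b=c=1$ we have $\mathfrak S>2$, and the count is what we just found. If $p=q$, then $f=p^2+2pr>p$ would be divisible by $p$, so $p\ne q$; and $r>R>2M\ge p,q$. $\blacksquare$

**Proof of Theorem 2.** Suppose $\gcd(a,b,c)=1$ and $a+b+c$ is odd. Then $\mathfrak S>0$ and there are $\gg N^3(\log N)^{-C}$ triples in $[1,N]^3$. A nonzero polynomial $G$ has at most $\deg(G)N^2$ zeros in $\{1,\dots,N\}^3$, so it cannot vanish on all triples.

Conversely, if $g=\gcd(a,b,c)>1$, then $g\mid f(p,q,r)$ and $f(p,q,r)\ge12g>g$, so $f(p,q,r)$ is never prime and the set is empty. If $a+b+c$ is even and $p,q,r$ are odd, then $f(p,q,r)>2$ is even; so all triples lie on $(x-2)(y-2)(z-2)=0$. $\blacksquare$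

## Almost all primes $\equiv 11\pmod{12}$

Now $a=b=c=1$. Since the number $P$ is prescribed, we cannot sum $\lambda(f)$ over all values; we need an asymptotic formula for the number of representations of almost all $n$. Proposition 2 is already a statement about almost all $n$, so the part with $E$ costs nothing new. The part with $\Lambda_Q$ is treated by the circle method. The delicate point will be the singular series.

**The congruence mod $12$.** For odd $x=1+2x_1$, $y=1+2y_1$, $z=1+2z_1$,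
$$f=3+4F,\qquad F=x_1y_1+y_1z_1+z_1x_1+x_1+y_1+z_1,\tag{7}$$
so $f\equiv3\pmod4$. For $x,y,z\equiv\pm1\pmod3$ we get $f\equiv3\equiv0$ if all three are congruent, and $f\equiv1-1-1\equiv2$ otherwise. A prime $P=pq+pr+qr$ with $p,q,r>3$ exceeds $3$, so $P\equiv2\pmod3$ and $P\equiv11\pmod{12}$. This is the first half of Theorem 3.

**Parameters.** Given $A'\ge2$ put $A=3A'$, $D=4A+36$, $B=2A+18$, $C=2D+A+9$. As before $L=\log R$, $M=RL^{-B}$, $Q=L^D$. Further $X=MR$, $P_0=L^C$, $Y=X^{3/4}$, and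
$$\rho(n)=\sum_{\substack{p,q\in(M,2M],\ r\in(R,2R]\\f(p,q,r)=n}}\lambda(p)\lambda(q)\lambda(r),\qquad S(\gamma)=\sum_n\rho(n)e(n\gamma).$$
Let $\mathfrak M$ be the union of the (disjoint) arcs $|\gamma-v/k|\le P_0/X$, $k\le P_0$, $(v,k)=1$, mod $1$, and $\mathfrak m$ its complement.

### Minor arcs in mean square

We show that
$$\int_{\mathfrak m}|S|^2\ll M^3RL^{-A}.\tag{8}$$

**Step 1: splitting off $E$.** Write $S=S_E+S_\sharp$ according to $\lambda(r)=E(r)+\Lambda_Q(r)$. By Parseval and Proposition 2, $\int_0^1|S_E|^2=V\ll M^3RL^{-A}$, since $B/2=D/4=A+9$. Next, with $m=p+q$, $S_\sharp=\sum_{d\le Q}\frac{\mu(d)}{\varphi(d)}\sum^*_{v\bmod d}S_{v/d}$, where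
$$S_\kappa(\gamma)=\sum_mC_m(\gamma)U(\gamma m+\kappa),\qquad C_m(\gamma)=\sum_{p+q=m}\lambda(p)\lambda(q)e(\gamma pq),\qquad m\in(2M,4M].$$
By Cauchy–Schwarz and $\sum_{d\le Q}\varphi(d)^{-1}\ll L$ we get $|S_\sharp|^2\ll L\sum_{d\le Q}\sum^*_v|S_{v/d}|^2$, so $\int_{\mathfrak m}|S_\sharp|^2\ll LQ^2\sup_\kappa\int_{\mathfrak m}|S_\kappa|^2$. Moreover
$$|S_\kappa(\gamma)|^2\le\sum_m|U(\gamma m+\kappa)|\cdot\sum_m|U(\gamma m+\kappa)||C_m(\gamma)|^2 .$$
We bound the first factor pointwise on $\mathfrak m$ and the second on average over all $\gamma$.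

**Step 2: the first factor.** For $\gamma\in\mathfrak m$, Dirichlet gives $|\gamma-v/k|\le P_0/(kX)$ with $k\le X/P_0$, $(v,k)=1$, and $k>P_0$ because $\gamma\notin\mathfrak M$. In a block of at most $k$ consecutive $m=m_0+j$, $0\le j<k$, the number $\gamma m+\kappa$ differs from $\gamma m_0+\kappa+vj/k$ by at most $P_0/X\le1/k$, and the points $vj/k$ are $1/k$-spaced mod $1$. So the block contributes $\ll R+\sum_{i\le k}k/i\ll R+kL$. There are $\ll M/k+1$ blocks, and the factor is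
$$\ll\Big(\frac Mk+1\Big)(R+kL)\ll XL\Big(\frac1k+\frac1M+\frac1R+\frac kX\Big)\ll XL/P_0.$$

**Step 3: the second factor.** We dominate $|U|$ by Fejér kernels, whose Fourier coefficients are bounded. Let $F_H(\beta)=\sum_{|j|<H}(1-\frac{|j|}H)e(j\beta)=\frac1H\big(\frac{\sin\pi H\beta}{\sin\pi\beta}\big)^2\ge0$; then $F_H(\beta)\ge\frac4{\pi^2}H$ for $\|\beta\|\le\frac1{2H}$. Hence
$$|U(\beta)|\ll\sum_{0\le i\le\log_2R}F_{2^i}(\beta):$$
if $\|\beta\|\le\frac1{2R}$ use the largest $i$; otherwise use the $i$ with $2^{-i-2}<\|\beta\|\le2^{-i-1}$, for which $2^i<R$ and $|U(\beta)|<2^{i+1}$. Expanding $F_H$ and $|C_m|^2$ (with $pq=p(m-p)$), the integral $\int_0^1F_H(\gamma m+\kappa)|C_m(\gamma)|^2d\gamma$ is $\ll L^4$ times the number of $|j|<H$ and integers $p,p'\in(M,2M]$ with $p(m-p)-p'(m-p')+jm=0$. Here $j$ is determined by $p,p'$, and $m$ must divide $p^2-p'^2$. So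
$$\int_0^1F_H(\gamma m+\kappa)|C_m(\gamma)|^2d\gamma\ll L^4\,\#\{(p,p'):\ m\mid(p'-p)(p'+p)\}.$$
Now sum over $m$. The pairs $p=p'$ give $\ll M^2$; the others, with $u=p'-p$ and $w=p'+p$, give $\ll\sum_{0<|u|<M}\tau(|u|)\sum_{w\le4M}\tau(w)\ll M^2L^2$. Summing over the $\ll L$ values of $i$,
$$\int_0^1\sum_m|U(\gamma m+\kappa)||C_m(\gamma)|^2d\gamma\ll M^2L^7.$$

**Step 4: collecting.** $\int_{\mathfrak m}|S_\kappa|^2\ll XL^{1-C}M^2L^7=M^3RL^{8-C}$, and $\int_{\mathfrak m}|S_\sharp|^2\ll M^3RL^{9+2D-C}=M^3RL^{-A}$. This proves (8). With $\rho_{\mathfrak M}(n)=\int_{\mathfrak M}S(\gamma)e(-n\gamma)d\gamma$, the difference $\rho-\rho_{\mathfrak M}$ consists of the Fourier coefficients of $S\mathbf 1_{\mathfrak m}$, and Bessel's inequality gives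
$$\sum_n|\rho(n)-\rho_{\mathfrak M}(n)|^2\ll M^3RL^{-A}=M^2XL^{-A}.\tag{9}$$

### Major arcs and the singular integral

Let $\sum^*_{x,y,z\bmod k}$ run over unit triples, and put
$$g(k,v)=\varphi(k)^{-3}\sum^*_{x,y,z\bmod k}e(vf(x,y,z)/k),\qquad J(\beta)=\int_M^{2M}\!\int_M^{2M}\!\int_R^{2R}e(\beta f(x,y,z))\,dz\,dy\,dx,$$
$$A_n(k)=\sum^*_{v\bmod k}g(k,v)e(-vn/k),\qquad\mathfrak S(n;P_0)=\sum_{k\le P_0}A_n(k).$$

**Step 5: approximating $S$.** Let $k\le P_0$, $(v,k)=1$, $|\beta|\le P_0/X$. Let $N\in\{M,R\}$, let $\psi$ be continuously differentiable on $[N,2N]$ with $|\psi|\le1$ and total variation $\mathrm{var}(\psi)$, and $(u,k)=1$. By (SW), $\Delta(t)=\theta(t;k,u)-\theta(N;k,u)-(t-N)/\varphi(k)$ is $\ll NL^{-A_4}$ on $[N,2N]$ for any fixed $A_4$, so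
$$\sum_{\substack{N<p\le2N\\p\equiv u(k)}}\lambda(p)\psi(p)-\frac1{\varphi(k)}\int_N^{2N}\psi(t)dt=\psi(2N)\Delta(2N)-\int_N^{2N}\Delta\psi'\,dt\ll NL^{-A_4}(1+\mathrm{var}(\psi)).\tag{10}$$
All primes in $S$ exceed $M>P_0\ge k$, so they are coprime to $k$ and
$$S(v/k+\beta)=\sum^*_{x,y,z\bmod k}e\Big(\frac{vf(x,y,z)}k\Big)\sum_{p\equiv x,\ q\equiv y,\ r\equiv z\,(k)}\lambda(p)\lambda(q)\lambda(r)e(\beta f(p,q,r)).$$
With the other variables fixed in their ranges, $e(\beta f)$ has variation $\ll|\beta|RM\le P_0$ in each of $p,q,r$. Replace the sum over $p$ by $\varphi(k)^{-1}\int dx$ using (10), then the sum over $q$, then the sum over $r$. In each replacement the error is $\ll NL^{-A_4}P_0$ for each of at most $P_0$ classes of the variable being replaced. The two other variables, summed over all their classes with weight $\lambda$ or, if already replaced, integrated and summed against $\varphi(k)^{-1}$, contribute trivially $O(M)$ (for $p$ or $q$)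 or $O(R)$ (for $r$) each. So each replacement costs $\ll P_0^2M^2RL^{-A_4}$, and
$$S(v/k+\beta)=g(k,v)J(\beta)+O(P_0^2M^2RL^{-A_4}).$$
The arcs have total measure $\ll P_0^3/X$. Integrating, and taking $A_4\ge5C+A$,
$$\rho_{\mathfrak M}(n)=\mathfrak S(n;P_0)\int_{|\beta|\le P_0/X}J(\beta)e(-n\beta)d\beta+O(ML^{-A}).$$

**Step 6: the singular integral.** We complete the integral over $\beta$. For $\beta\ne0$ the $z$-integral equals $\frac1{2\pi i\beta(x+y)}\big[e(\beta(xy+2R(x+y)))-e(\beta(xy+R(x+y)))\big]$. For fixed $y$ and $j\in\{1,2\}$ the phase $\beta(xy+jR(x+y))$ is linear in $x$ with slope of absolute value $\ge|\beta|R$, and $1/(x+y)$ is monotone of size $\ll1/M$; integrating by parts in $x$ gives $\ll(M|\beta|R)^{-1}$. Hence $|J(\beta)|\ll|\beta|^{-1}\cdot M\cdot(M|\beta|R)^{-1}=|\beta|^{-2}R^{-1}$, so $\int_{|\beta|>P_0/X}|J|\ll X/(P_0R)=M/P_0$ and $J\in L^1(\mathbb R)$. Substituting $t=xy+z(x+y)$ for $z$, $J(\beta)=\int\mathcal J(t)e(\beta t)dt$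 with
$$\mathcal J(t)=\iint_{[M,2M]^2}\mathbf 1\Big[R<\frac{t-xy}{x+y}\le2R\Big]\frac{dx\,dy}{x+y}.$$
This function has compact support, and it is continuous by dominated convergence, because for given $t$ the equations $(t-xy)/(x+y)=R$ or $2R$ define null sets. So Fourier inversion holds at every point and
$$\rho_{\mathfrak M}(n)=\mathfrak S(n;P_0)\mathcal J(n)+O\big(|\mathfrak S(n;P_0)|M/P_0+ML^{-A}\big).\tag{11}$$
Clearly $\mathcal J(n)\ll M$. For $4X<n\le7X$ also $\mathcal J(n)\gg M$: if $3.6M\le x+y\le3.9M$, then $\frac{n-xy}{x+y}\ge\frac{4X-4M^2}{3.9M}>R$ and $\frac{n-xy}{x+y}\le\frac{7X}{3.6M}<2R$, and these $(x,y)$ fill an area $\gg M^2$ of $[M,2M]^2$.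

### The singular series at a prime and $L(1,\chi)$

By definition $A_n(k)=\varphi(k)^{-3}\sum^*_{x,y,z}c_k(f(x,y,z)-n)$, which is real, and multiplicative in $k$ by the Chinese remainder theorem. Since $\sum_{j\le s}c_{\ell^j}(N)=\ell^s\mathbf 1[\ell^s\mid N]$, we get $\sum_{j\le s}A_n(\ell^j)=\ell^s\Pr_s(n)$, where $\Pr_s(n)$ is the proportion of unit triples mod $\ell^s$ with $f\equiv n\pmod{\ell^s}$.

**Step 7: local factors at odd $\ell$.** On unit triples $\nabla f=(y+z,x+z,x+y)\not\equiv0\pmod\ell$, for otherwise $2x\equiv0$. For $s\ge1$, $f(\mathbf x+\ell^s\boldsymbol\xi)\equiv f(\mathbf x)+\ell^s\nabla f(\mathbf x)\cdot\boldsymbol\xi\pmod{\ell^{s+1}}$, so exactly $\ell^2$ of the $\ell^3$ lifts of a solution mod $\ell^s$ are solutions mod $\ell^{s+1}$. Hence $\Pr_{s+1}=\Pr_s/\ell$ for $s\ge1$, and $A_n(\ell^s)=0$ for $s\ge2$.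

For $s=1$ let first $\ell\nmid n$ and $\epsilon=1+(\frac{-n}\ell)$. The $(\ell-1)(\ell-2)$ unit pairs $(x,y)$ with $x+y\ne0$ determine $z=(n-xy)/(x+y)$, a unit if and only if $xy\ne n$. There are $\ell-1$ pairs with $xy=n$, of which $\epsilon$ have $x+y=0$. Pairs with $x+y=0$ require $-x^2=n$ ($\epsilon$ pairs), and then $z$ is an arbitrary unit. The number of solutions is
$$(\ell-1)(\ell-2)-(\ell-1-\epsilon)+\epsilon(\ell-1)=(\ell-1)(\ell-3)+\epsilon\ell.$$
For $\ell\mid n$ it is $(\ell-1)(\ell-2)$. (Check at $\ell=3$: for $n\equiv0,1,2$ we get $2,0,6$, in agreement with the eight unit triples mod $3$.) Since $A_n(\ell)=\ell\Pr_1(n)-1$,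
$$A_n(\ell)=\frac{\ell^2(\frac{-n}\ell)+1}{(\ell-1)^3}\quad(\ell\nmid n),\qquad A_n(\ell)=-\frac1{(\ell-1)^2}\quad(\ell\mid n).\tag{12}$$

**Step 8: the factor at $2$.** By (7), $f\equiv3\pmod4$ on odd triples. So $\Pr_s(n)=0$ for $s\ge2$ if $n\not\equiv3\pmod4$. If $n\equiv3\pmod4$ and $s\ge3$, $\Pr_s(n)$ is the proportion of $(x_1,y_1,z_1)$ with $F\equiv(n-3)/4\pmod{2^{s-2}}$. The partial derivatives $1+y_1+z_1$, $1+x_1+z_1$, $1+x_1+y_1$ of $F$ have odd sum, so they are never all even, and the lifting argument gives $\Pr_{s+1}=\Pr_s/2$ for $s\ge3$. So in all cases $A_n(2^j)=0$ for $j\ge4$, and $A_n(2^j)=O(1)$. Among the $8$ residues $(x_1,y_1,z_1)$ mod $2$, $F$ is even for $2$ (all $0$ or all $1$) and odd for $6$. Hence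
$$\sigma_2(n):=\sum_{j\le3}A_n(2^j)=8\Pr\nolimits_3(n)=2\ \text{ if }n\equiv3\ (8),\qquad\sigma_2(n)=6\ \text{ if }n\equiv7\ (8).$$

Here is the delicate point. By (12), $A_n(\ell)$ is $(\frac{-n}\ell)/\ell$ up to $O(\ell^{-2})$, so $\mathfrak S(n;P_0)$ looks like a partial sum, of length only a power of $\log$, of $L(1,\chi)$ with $\chi$ of conductor about $n$. We have no tool that compares so short a sum with $L(1,\chi)$ for an individual $n$; Pólya–Vinogradov needs length beyond $n^{1/2}\log n$. But we may discard a few $n$. So first we lengthen the sum to $Y=X^{3/4}$ in mean square, and then apply Pólya–Vinogradov at each prime.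

**Step 9: lengthening the sum on average.** By orthogonality mod $k$, $\sum^*_v|g(k,v)|^2=\frac1k\sum_{n\bmod k}A_n(k)^2\ll k^{-2+1/6}$, since $A_n(\ell)\ll1/\ell$ and $A_n(k)=0$ unless $k=2^je$ with $j\le3$, $e$ odd and squarefree. Fractions with denominators in $(K,2K]$ are $\frac1{4K^2}$-spaced. By the dual large sieve a block $K<k\le2K$, or a part of one, contributes
$$\sum_{4X<n\le7X}\Big|\sum_{K<k\le2K}\sum_v^*g(k,v)e(-vn/k)\Big|^2\ll(X+K^2)K^{-1+1/6}.$$
By Minkowski over the dyadic blocks between $P_0$ and $Y=X^{3/4}$,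
$$\sum_{4X<n\le7X}\Big|\sum_{P_0<k\le Y}A_n(k)\Big|^2\ll XP_0^{-5/6}+Y^{7/6}\ll XP_0^{-2/3}.\tag{13}$$

**Step 10: evaluating the long sum at a prime.** Let $P\equiv11\pmod{12}$ be prime, $4X<P\le7X$, and $\chi=(\frac\cdot P)$, a primitive character mod $P$. As $P\equiv3\pmod4$, reciprocity gives $(\frac{-P}\ell)=\chi(\ell)$ for odd $\ell\ne P$. Put $\alpha_\ell=\frac{\ell^2\chi(\ell)+1}{(\ell-1)^3}$ for odd $\ell$, and $t(e)=\prod_{\ell\mid e}\alpha_\ell$ for odd squarefree $e$, $t(e)=0$ otherwise. Since $Y<P$, (12) gives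
$$\sum_{k\le Y}A_P(k)=\sum_{\nu\le3}A_P(2^\nu)T(Y/2^\nu),\qquad T(y)=\sum_{e\le y}t(e).$$
We factor out $L(1,\chi)$: write $t(e)=\sum_{ij=e}\frac{\chi(i)}iu(j)$ with $u$ multiplicative. The Euler factor of $u$ at odd $\ell$ is $(1+\alpha_\ell\ell^{-s})(1-\chi(\ell)\ell^{-1-s})$, so $u(\ell)=\alpha_\ell-\chi(\ell)/\ell=O(\ell^{-2})$, $u(\ell^2)=-\alpha_\ell\chi(\ell)/\ell=O(\ell^{-2})$ and $u(\ell^i)=0$ for $i\ge3$; and $u(2)=-\chi(2)/2$, $u(2^i)=0$ for $i\ge2$. Hence $\sum_j|u(j)|j^{1/4}=O(1)$ with an absolute constant. By Pólya–Vinogradov and partial summation, $\sum_{i\le w}\frac{\chi(i)}i=L(1,\chi)+O(P^{1/2}(\log P)/w)$; also, for $w\le X$, this sum and $L(1,\chi)$ are $O(L)$. Let $Y/8\le y\le Y$ and $T(y)=\sum_ju(j)\sum_{i\le y/j}\chi(i)/i$. Use the first estimate for $j\le X^{1/16}$, where $y/j\ge X^{11/16}/8$, and the trivial one for larger $j$, where $\sum_{j>X^{1/16}}|u(j)|\ll X^{-1/64}$. This gives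
$$T(y)=L(1,\chi)\,\mathcal U+O(X^{-1/70}),\qquad\mathcal U=\sum_ju(j)=\Big(1-\frac{\chi(2)}2\Big)\prod_{\ell>2}(1+\alpha_\ell)\Big(1-\frac{\chi(\ell)}\ell\Big).$$
Here $1+\alpha_\ell$ equals $\frac{\ell(\ell^2-2\ell+3)}{(\ell-1)^3}$ if $\chi(\ell)=1$, $\frac{\ell(\ell-3)}{(\ell-1)^2}$ if $\chi(\ell)=-1$, and $1+(\ell-1)^{-3}$ if $\ell=P$. The middle expression vanishes at $\ell=3$, but $P\equiv2\pmod3$ gives $\chi(3)=(\frac{-P}3)=1$; this is where the condition mod $3$ enters. So all factors are positive, each takes at most three possible values depending only on $\ell$ and $\chi(\ell)$, and they are $1+O(\ell^{-2})$ for odd $\ell$. Hence $\mathcal U\ge c_2>0$ with $c_2$ absolute, and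
$$\sum_{k\le Y}A_P(k)=\mathfrak S(P)+O(X^{-1/70}),\qquad\mathfrak S(P):=\sigma_2(P)\,\mathcal U\,L(1,\chi)\ge2c_2L(1,\chi).\tag{14}$$

**Step 11: $L(1,\chi)\gg1/L$ for all but at most one $P$.** We need a lower bound that loses only a small power of $L$. By Landau–Page with $z=7X$, for all but at most one prime $P\le7X$ with $P\equiv3\pmod 4$ the function $L(s,(\frac\cdot P))$ has no real zero $>\beta:=1-c_0/\log(7X)$. Let $P\in(4X,7X]$ be non-exceptional, $r_\chi(n)=\sum_{d\mid n}\chi(d)\ge0$, so $r_\chi(1)=1$, and $y=P^2$. Then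
$$\tfrac12\le e^{-1/y}\le\sum_{n\ge1}r_\chi(n)n^{-\beta}e^{-n/y}=\frac1{2\pi i}\int_{(2)}\zeta(s+\beta)L(s+\beta,\chi)\Gamma(s)y^s\,ds .$$
Move the line to $\mathrm{Re}\,s=\frac14-\beta\in(-1,0)$; this is allowed since $\Gamma$ decays exponentially and the other factors grow polynomially. The poles passed are $s=1-\beta$, with residue $L(1,\chi)\Gamma(1-\beta)y^{1-\beta}$, and $s=0$, with residue $\zeta(\beta)L(\beta,\chi)$. The latter is $\le0$: $\zeta(\beta)<0$, and $L(\sigma,\chi)>0$ on $(\beta,1]$, so $L(\beta,\chi)\ge0$. On the line put $w=s+\beta$, $\mathrm{Re}\,w=\frac14$. There $|\zeta(w)|\ll1+|w|$ and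
$$|L(w,\chi)|=\Big|w\int_1^\infty\Big(\sum_{n\le v}\chi(n)\Big)v^{-w-1}dv\Big|\le4P|w|,$$
so the remaining integral is $\ll P\,y^{1/4-\beta}=P^{3/2-2\beta}\ll P^{-1/4}$ once $\beta\ge\frac78$. Hence $\frac13\le L(1,\chi)\Gamma(1-\beta)y^{1-\beta}$ for large $X$. Since $\Gamma(1-\beta)\le(1-\beta)^{-1}\ll L$ and $y^{1-\beta}\le e^{2c_0}$, we get $L(1,\chi)\gg1/L$.

### The count of exceptional primes

**Step 12: combining.** By (9) and $A=3A'$, $|\rho(n)-\rho_{\mathfrak M}(n)|\le ML^{-A'}$ outside $\ll XL^{2A'-A}=XL^{-A'}$ integers $n$. By (13), $|\sum_{P_0<k\le Y}A_n(k)|\le L^{-A'}$ outside $\ll XL^{2A'-2C/3}\ll XL^{-A'}$ integers $n\in(4X,7X]$, since $2C/3\ge3A'$. By (12), for primes $P\in(4X,7X]$,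
$$|\mathfrak S(P;P_0)|\ll\prod_{2<\ell\le P_0}(1+O(1/\ell))\ll(\log P_0)^{O(1)}\ll L.$$
So the error in (11) is $\ll ML^{1-C}+ML^{-A}$. Combine this with $\mathfrak S(P;P_0)=\sum_{k\le Y}A_P(k)-\sum_{P_0<k\le Y}A_P(k)$, with (14), and with $\mathcal J(P)\asymp M$: for all but $O(XL^{-A'})$ of the primes $P\equiv11\pmod{12}$ in $(4X,7X]$,
$$\rho(P)=\mathfrak S(P)\mathcal J(P)+O(ML^{-A'}),\qquad\mathfrak S(P)\mathcal J(P)\gg M/L,$$
the last bound after discarding at most one further $P$ (Step 11). Since $A'\ge2$, $\rho(P)>0$, that is, $P=pq+pr+qr$ with $p,q,r$ prime.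

**Step 13: all scales.** For every large $X$ there is $R$ with $R^2(\log R)^{-B}=X$, so Step 12 holds for all large $X$. Apply it with $7X=x,\ \frac47x,\ (\frac47)^2x,\dots$ down to $x(\log x)^{-A'}$, where $\log R\asymp\log x$. The intervals $(4X,7X]$ are adjacent, the exceptional sets form a geometric series with sum $\ll x(\log x)^{-A'}$, and the primes below $x(\log x)^{-A'}$ are few enough to be counted as exceptions. As $A'\ge2$ is arbitrary, Theorem 3 follows. $\blacksquare$
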